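# Planes Through a Line in the Critical Poisson Boolean Model

## 1. A dyadic survival set with $p=3/4$

Start with the unit interval. Cut it into its two dyadic halves, each of these into halves, and so on. Every closed dyadic interval of generation $1,2,3,\dots$ is *kept* with probability $p=3/4$, independently of all others. Let $\Phi_n\subset[0,1]$ be the union of those intervals of generation $n$ that are kept together with all their ancestors. The sets $\Phi_n$ are compact and decreasing. Put $\Phi_\infty=\bigcap_n\Phi_n$.

A fixed point has no chance. A point that is not a dyadic rational lies in one interval per generation, so it belongs to $\Phi_n$ with probability $q_n=(3/4)^n\to0$. A dyadic rational lies in at most two intervals of each generation, so its probability is at most $2(3/4)^n$. Every fixed point is therefore almost surely absent from $\Phi_\infty$.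

Is $\Phi_\infty$ empty? There are uncountably many points, so null sets cannot simply be added up. Let $Z_n=|\Phi_n|/q_n$, where $|\cdot|$ is Lebesgue measure. Then $\mathbb EZ_n=1$. For the second moment take two independent uniform points. With probability $2^{-k-1}$ their first $k$ binary digits agree and the next ones differ. For $k<n$ they then share $k$ intervals, and both survive with probability $p^kp^{2(n-k)}=q_n^2p^{-k}$. With probability $2^{-n}$ the first $n$ digits agree, and both survive with probability $p^n=q_n^2p^{-n}$. Hence
$$\mathbb EZ_n^2=\sum_{k=0}^{n-1}2^{-k-1}\Big(\frac43\Big)^k+2^{-n}\Big(\frac43\Big)^n=\frac12\sum_{k=0}^{n-1}\Big(\frac23\Big)^k+\Big(\frac23\Big)^n=\frac32-\frac12\Big(\frac23\Big)^n\le\frac32 .$$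
For $n=1$ this says $7/6$. Directly: $Z_1=\frac23N$ with $N$ binomial$(2,3/4)$, and $\frac49\mathbb EN^2=\frac49\big(\frac38+\frac94\big)=\frac76$.

By Cauchy–Schwarz, $1=(\mathbb EZ_n)^2\le\mathbb E Z_n^2\;P(Z_n>0)$, so $P(\Phi_n\ne\emptyset)\ge2/3$ for all $n$. A decreasing sequence of nonempty compact sets has nonempty intersection, so $P(\Phi_\infty\neq\emptyset)\ge2/3$. (The exact value is $8/9$: the extinction probability is the smaller root of $x=(\frac14+\frac34x)^2$, that is, of $9x^2-10x+1=0$, namely $x=\frac19$.) With positive probability there are *exceptional* points, although each given point has probability zero.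

Write $p=2^{-s}$ and $R=2^n$. A point survives with probability $R^{-s}$. Two points that separate after $k$ generations, which can be viewed as being at dyadic distance $2^{-k}$, survive together with probability $q_n^2\,(2^{-k})^{-s}$. The computation worked because $\iint|\varphi-\varphi'|^{-s}\,d\varphi\,d\varphi'<\infty$ for $s<1$. At $p=1/2$, that is $s=1$, the number of surviving intervals is a critical Galton–Watson process, which dies out almost surely. So in this example everything depends on an exponent being smaller than the dimension $1$ of the parameter space.

Now replace the point $\varphi\in[0,1]$ by a plane turning around a fixed line, and "survival up to generation $n$" by "there is a long occupied path in this plane". This is the subject of the talk.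

## 2. Turning a plane inside a critical Boolean model

Let $d\ge2$, and let $\omega$ be a Poisson point process of intensity $1$ in $\mathbb R^d$. Let $\omega_d(r)$ be the union of the closed balls of radius $r>0$ centered at the points of $\omega$. For a two-dimensional linear subspace $A$ we say that *percolation occurs in $A$* if $\omega_d(r)\cap A$ has an unbounded connected component. We use the following known facts as the starting point. There is $r_c^d\in(0,\infty)$ such that for a fixed $A$ percolation occurs in $A$ with probability $1$ if $r>r_c^d$ and with probability $0$ if $r<r_c^d$. At $r=r_c^d$ it also has probability $0$ for any fixed $A$.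

At $r=r_c^d$ each given plane thus fails almost surely, like each given point in Section 1. But there is a continuum of planes. Theorem 1 of the paper "Exceptional planes of percolation" (doi:10.1007/s004400050177) says that for $d\ge4$ and $r=r_c^d$, with probability one, percolation occurs in some two-dimensional linear subspace. What happens for $d=3$? The answer is the same, and we shall find the exceptional plane among those that contain a line fixed in advance.

Fix $d\ge3$, $r=r_c^d$ and $O=\omega_d(r)$. Fix orthonormal vectors $e_1,e_2,e_3$ and put $L=\mathbb Re_1$,
$$u_\varphi=\cos\varphi\,e_2+\sin\varphi\,e_3,\qquad \iota_\varphi(x,y)=xe_1+yu_\varphi,\qquad A_\varphi=\iota_\varphi(\mathbb R^2),\qquad X_\varphi=\iota_\varphi^{-1}(O).$$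
The map $\iota_\varphi$ is an isometric embedding of $\mathbb R^2$, and $X_\varphi\subset\mathbb R^2$ is what an observer in $A_\varphi$ sees of $O$. All $X_\varphi$ have the same law; write $X=X_0$. Let $H=\{(x,y):y\ge0\}$, so that $\iota_\varphi(H)$ is the half-plane bounded by $L$ in direction $u_\varphi$.

**Theorem A.** Let $d\ge3$ and $r=r_c^d$. Almost surely there is $\varphi$ such that $O\cap\iota_\varphi(H)$ has an unbounded connected component. Hence, almost surely, percolation occurs in some two-dimensional linear subspace containing the fixed line $L$.

In particular, for $d=3$ and $r=r_c^3$, with probability one there is a two-dimensional linear subspace $A\subset\mathbb R^3$ such that $\omega_3(r_c^3)\cap A$ contains an unbounded connected component. So the statement for $d=3$ is true.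

The probability space is completed, and we work on the almost sure event that $\omega$ is locally finite. Put $N(x,y)=\max(|x|,|y|)$.

## 3. The planar slice: Poisson discs, box crossings, planar topology

**Definition (slice model).** A point of $\omega$ whose orthogonal displacement from the plane $A_0$ is $h$ contributes to $X$ a disc of radius $\sqrt{r^2-|h|^2}$ if $|h|\le r$, and nothing otherwise. Hence $X$ is a planar Poisson Boolean model: the centers form a Poisson process of intensity $\kappa_{d-2}r^{d-2}$, where $\kappa_k$ is the volume of the unit $k$-ball, and the radii are i.i.d. and bounded by $r$. *Occupied* means in $X$, *vacant* means in the complement of $X$.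

For example, let $d=3$. If $r=1$ and $h=3/5$ the disc has radius $4/5$. Here $h$ is uniform on $[-r,r]$, so the radius divided by $r$ is at most $u\in[0,1]$ with probability $1-\sqrt{1-u^2}$, whatever $r$ is.

This holds for every $d$: after scaling the plane by $1/r$, the radius law (that of $\sqrt{1-|h|^2}$, $h$ uniform in the unit $(d-2)$-ball) does not depend on $r$, and the intensity becomes $\kappa_{d-2}r^d$. Varying $r$ is thus the same as varying the intensity for one fixed radius law, and $r=r_c^d$ corresponds exactly to the critical intensity $\inf\{\lambda:P_\lambda(\text{there is an unbounded occupied component})>0\}$.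

A *crossing* of a rectangle is a path inside it joining two opposite sides. An event is *increasing* if it is preserved when points are added to $\omega$, and *decreasing* if its complement is increasing. An occupied crossing of a given rectangle is an increasing event, a vacant one is decreasing.

**(F1) FKG/Harris inequality** (Meester–Roy, *Continuum Percolation*, Thm 2.2). Increasing events are positively correlated, and so are decreasing events. If $A$ is increasing and $B$ decreasing, then $P(A\cap B)=P(A)-P(A\cap B^c)\le P(A)-P(A)P(B^c)=P(A)P(B)$.

**(F2) Independence at distance.** If sets $U_i$ are pairwise at distance $>2r$, then events determined by the sets $O\cap U_i$ respectively are independent. Indeed $O\cap U_i$ depends only on $\omega$ in the closed $r$-neighborhood of $U_i$, and these neighborhoods are disjoint.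

**(T) Planar topology.** Let $Q$ be a closed topological disc.

(i) If $p_1,p_2,p_3,p_4\in\partial Q$ are distinct and in cyclic order, every path in $Q$ from $p_1$ to $p_3$ meets every path in $Q$ from $p_2$ to $p_4$. Consequently, if $\partial Q$ is divided into consecutive nondegenerate closed arcs $a,b,c,d$, every path from $a$ to $c$ meets every path from $b$ to $d$. (If the four endpoints are distinct they are in cyclic order; if two coincide, the paths meet there, because $a\cap c=b\cap d=\emptyset$.)

(ii) If $F\subset Q$ is closed with finitely many components, none of which meets both $a$ and $c$, then there is a path in $Q\setminus F$ from $b$ to $d$.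

Part (i) is classical. For (ii), a homeomorphism lets us assume that $Q$ is a square with sides $a$ (left), $b$ (bottom), $c$ (right), $d$ (top). Let $F_a$ be the union of the components of $F$ that meet $a$, and $F_c$ the union of the other components. Then $F_a\cup a$ and $F_c\cup c$ are compact and disjoint, so they have a distance $\delta>0$. Cut $Q$ into closed bricks of diameter $<\delta/4$ laid in rows, every other row shifted by half a brick. No point belongs to four bricks, and this is a hexagonal board. Color a brick black if it meets $F$ and white otherwise. By the Hex lemma there is a chain of neighboring black bricks from the left to the right side or a chain of neighboring white bricks from the bottom to the top. In the first case, choose a point of $F$ in each brick of the chain, and add a point of $a$ in the first brick and a point of $c$ in the last. We obtain a sequence in $F_a\cup a\cup F_c\cup c$ from $a$ to $c$ with steps at most $\delta/2$. Somewhere it passes from $F_a\cup a$ to $F_c\cup c$ in one step, and such a step is at least $\delta$ long, a contradiction. So the second case holds, and the union of the white chain contains the desired path.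

**(F3) Box crossing at criticality** (Ahlberg–Tassion–Teixeira, *Sharpness of the phase transition for continuum percolation in $\mathbb R^2$*, PTRF 172 (2018)). For a planar Poisson Boolean model with bounded radii at its critical intensity, for every $\kappa>0$ there is $c(\kappa)>0$ such that for all large $s$ the probability of an occupied left–right crossing of $[0,\kappa s]\times[0,s]$ lies in $[c(\kappa),1-c(\kappa)]$.

For our model the bounds hold for *all* $s>0$ after decreasing $c(\kappa)$. Suppose the fact applies for $s\ge s_0$. For $s\le s_0$ the rectangle lies in $[0,\kappa s_0]\times[0,s_0]$, which is entirely covered with positive probability and entirely vacant with positive probability. Next, by (T), a rectangle has a vacant top–bottom crossing exactly when it has no occupied left–right crossing. Together with isometry invariance: *the probabilities of occupied and of vacant crossings of any rectangle, in either direction, are bounded below by a positive constant depending only on the aspect ratio.*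

All bounded planar regions below are finite unions of convex compact sets. So the intersection of $X_\varphi$ with such a region is a finite union of convex compact sets, and it has finitely many components, all path connected. Likewise $X_\varphi\cap H$ is a locally finite union of convex compact sets: its components are path connected, and only finitely many meet a given bounded set. Measurability of the occupied events is checked in Section 9. The vacant events are complements of such events by (T).

## 4. What two planes through $L$ share

Section 1 suggests a plan: for scale $R$, let $\Phi_R$ be the set of $\varphi\in[0,1]$ for which $X_\varphi\cap H$ contains an occupied path from near the origin to distance $R$, and bound the second moment of $|\Phi_R|$. Two things are needed: a lower bound $R^{-s}$ with $s<1$ for the probability of such a path, and an upper bound of the form $|\varphi-\varphi'|^{-s}$ times the squared probability for two angles.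

The second item gets stuck at once for half-planes. With $D=|\varphi-\varphi'|$, the points $\iota_\varphi(x,y)$ and $\iota_{\varphi'}(x,y)$ are at distance $2y\sin(D/2)\le yD$. In the strip $0\le y\le r/D$ this is at most $r$, *for every $x$*. The two half-planes share the line $L$, and however far out we go, the parts of them at distance $\ge t$ from the origin have distance $0$. Condition (F2) fails at every scale, and the two paths might both run along $L$. Full planes share $L$ as well. Nor does a different choice of planes help in $\mathbb R^3$: any two two-dimensional subspaces of $\mathbb R^3$ meet in at least a line, whereas in $\mathbb R^4$ two of them may meet only at the origin, as $\mathrm{span}(e_1,e_2)$ and $\mathrm{span}(e_3,e_4)$ do.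

The cure is to stay away from $L$ at a positive angle. For $M\ge8$ let
$$K=K_M=\{(x,y):y\ge|x|/M\},$$
a sector of opening angle $\pi-2\arctan(1/M)$ (about $166$ degrees for $M=8$). A point of $K$ with $N\ge2t$ has height $y\ge2t/M$, so at angle $D$ the far parts of $\iota_\varphi(K)$ and $\iota_{\varphi'}(K)$ are at distance of order $tD/M$, and they decouple once $t$ is a large multiple of $r/D$. Such sectors diverge linearly, like the branches of the dyadic tree.

But a path now has less room, and the first item becomes harder: the probability of a path from near $0$ to distance $R$ *inside $K$* must be at least a constant times $R^{-s}$ with $s<1$. Gluing crossings of boxes scale by scale costs a constant factor $c$ for each doubling, and so yields $R^{-\log_2(1/c)}$. Since (F3) tells us nothing about the size of $c$, this exponent may exceed $1$.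

Two ideas get past this. In the half-plane there is an exact count: an interface between an occupied and a vacant path must start somewhere on a boundary segment of length of order $R$, and this bounds a *two-arm* probability below by a constant times $1/R$. Since (F1) makes the two arms negatively correlated and the vacant arm itself costs a factor $R^{-\varepsilon}$, the occupied arm alone has probability at least of order $R^{-(1-\varepsilon)}$. Next, a half-plane path of length scale $M\rho$, lifted by $\rho$, automatically lies in $K_M$. Gluing such lifted paths costs a constant factor only once per factor $M/4$ of scale, so for large $M$ the loss in the exponent is as small as we like. The same parameter $M$ opens the sector and thins out the scales.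

## 5. Arms and arches

**Definition (arm events).** Let $G\in\{H,K\}$. For $\rho<R$, $A_G(\rho,R)$ is the event that $X\cap G\cap\{\rho\le N\le R\}$ has a component meeting both $\{N=\rho\}$ and $\{N=R\}$. For $\rho\ge R$ it is the sure event. $A_G^*(\rho,R)$ is the analogous event with a vacant path. We write $A_G^\varphi$ when $X$ is replaced by $X_\varphi$.

For example, if the segment $\{0\}\times[\rho,R]$ is occupied, then $A_H(\rho,R)$ and $A_K(\rho,R)$ occur. Since components are path connected, $A_G(\rho,R)$ asks for an occupied path. It is increasing. By (T), for $\rho<R$, $A_H^*(\rho,R)$ is the complement of the event that an occupied component of $H\cap\{\rho\le N\le R\}$ joins the two boundary segments on $\{y=0\}$; it is decreasing.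

A path in $G$ from a point with $N\le\rho$ to a point with $N\ge R$ contains a subpath in $\{\rho\le N\le R\}$ from $\{N=\rho\}$ to $\{N=R\}$: stop at the first visit to $\{N=R\}$ and start at the last previous visit to $\{N=\rho\}$. In particular
$$A_G(\rho,R)\subset A_G(\rho',R')\qquad\text{if }\rho\le\rho'<R'\le R. \tag{1}$$

**Definition (arch event).** For $t>0$, $C(t)$ is the event that there are occupied vertical crossings of $[-2t,-t]\times[0,2t]$ and of $[t,2t]\times[0,2t]$, and an occupied horizontal crossing of $[-2t,2t]\times[t,2t]$.

For example, $C(1)$ occurs if the segments $\{-\frac32\}\times[0,2]$, $\{\frac32\}\times[0,2]$ and $[-2,2]\times\{\frac32\}$ are occupied. The three rectangles lie in $H\cap\{t\le N\le2t\}$ and have fixed aspect ratios, so (F1) and (F3) give a constant $c_3$ with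
$$P(C(t))\ge c_3\quad\text{for all }t>0,\qquad 0<c_3<\tfrac34. \tag{2}$$

**Step: arches separate.** This step makes gluing and blocking possible, in $H$ and in $K$ simultaneously. We claim that on $C(t)$, for $G=H$ and for $G=K_M$ with any $M\ge8$, there is an occupied path in $G\cap\{t\le N\le2t\}$ joining the two pieces of $\partial G$, left and right.

*For $G=H$.* The left crossing contains a vertical crossing of $S=[-2t,-t]\times[t,2t]$ (its part after the last visit to $\{y=t\}$), and the top crossing contains a horizontal crossing of $S$ (its part, read from the left, up to the first visit to $\{x=-t\}$). By (T) they meet. The right side is the same. Hence left, top and right crossings are joined together and contain a path between the two segments of $\{y=0\}$.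

*For $G=K$.* Follow the left crossing from bottom to top. It starts at $(x,0)$ with $x\le-t$, below the ray $y=-x/M$, and ends at height $2t\ge|x|/M$. Keep the part from its last visit to this ray on. This part stays in $K$, starts at height $\le2t/M<t$ and ends at height $2t$, so it still contains a vertical crossing of $S$ and meets the top crossing. The latter lies in $\{t\le y\le2t,\ |x|\le2t\}\subset K$, since $|x|/M\le2t/8<t$. The right side is the same. This proves the claim.

The region $G\cap\{t\le N\le2t\}$ is a topological disc whose boundary consists of the arc on $\{N=t\}$, a piece of $\partial G$, the arc on $\{N=2t\}$ and the other piece of $\partial G$. By (T)(i):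
$$\text{on }C(t),\text{ every path in }G\cap\{t\le N\le2t\}\text{ from }\{N=t\}\text{ to }\{N=2t\}\text{ meets the occupied arch.} \tag{3}$$
A vacant path cannot do this, and two occupied paths that do it are connected through the arch.

Put $\rho_0=1+4r$.

## 6. The half-plane arm exponent is below 1

**Lemma 1.** There are $\varepsilon\in(0,1)$ and $c_1>0$ with $P(A_H(\rho,R))\ge c_1(\rho/R)^{1-\varepsilon}$ for all $R\ge\rho\ge\rho_0$.

**Step 1: a vacant arm costs a power.** We need an upper bound for $P(A^*_H(\rho,R))$. Let first $R\ge2\rho$. If $C(4^k\rho)$ occurs for some $k\ge0$ with $2\cdot4^k\rho\le R$, then $A_H^*(\rho,R)$ fails by (3), because a vacant arm would cross $\{4^k\rho\le N\le2\cdot4^k\rho\}$ and meet the arch there. The event $C(4^k\rho)$ is determined by $O$ in the half-annulus $H\cap\{4^k\rho\le N\le2\cdot4^k\rho\}$ (embedded by $\iota_0$), and different half-annuli are at distance at least $4^{k+1}\rho-2\cdot4^k\rho\ge2\rho>2r$. So these events are independent by (F2). The number of admissible $k$ is $\lfloor\log_4(R/2\rho)\rfloor+1\ge\log_4(R/2\rho)$. By (2),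
$$P(A_H^*(\rho,R))\le(1-c_3)^{\log_4(R/2\rho)}=(R/2\rho)^{-\varepsilon},\qquad\varepsilon=-\log_4(1-c_3). \tag{4}$$
Since $0<c_3<3/4$, we have $\varepsilon\in(0,1)$. For $\rho\le R<2\rho$ the right side of (4) exceeds $1$, so (4) is trivial.

**Step 2: a family of events with a switch.** We now force an occupied and a vacant path to start next to each other. Let $Q=[-2R,2R]\times[0,2R]$. For $s\in[-R,R]$ let $D_s$ be the event that $X\cap Q$ has a component meeting both $[s,2R]\times\{0\}$ and (top side $\cup$ left side) of $Q$. Going around $\partial Q$ counterclockwise we pass the arcs $[s,2R]\times\{0\}$, right side, top $\cup$ left, $[-2R,s]\times\{0\}$. So by (T)(ii): *if $D_s$ fails, there is a vacant path in $Q$ from $[-2R,s]\times\{0\}$ to the right side.*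

**Step 3: the order of the starting points.** We claim: if an occupied path in $Q$ joins $(x_o,0)$ to top $\cup$ left, and a vacant path in $Q$ joins $(x_v,0)$ to the right side, then $x_o<x_v$. The paths are disjoint, so $x_o\ne x_v$. Suppose $x_v<x_o$. Then $x_o>-2R$, so $(x_o,0)$ differs from the top/left endpoint, and $x_v<2R$, so $(x_v,0)$ differs from the right endpoint. By disjointness of the paths all four endpoints are distinct. Counterclockwise they appear in the order $(x_v,0)$, $(x_o,0)$, right endpoint, top/left endpoint. The vacant path joins the first to the third, the occupied path the second to the fourth, so they meet by (T)(i), a contradiction.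

**Step 4: the switch happens with positive probability.** We bound $P(D_{-R}\setminus D_R)$ below. If $[-R,-R/2]\times[0,2R]$ has an occupied vertical crossing, then $D_{-R}$ holds. Suppose next that $[R/2,R]\times[0,2R]$ has a vacant vertical crossing and $[R/2,2R]\times[0,2R]$ a vacant horizontal crossing. The latter contains a horizontal crossing of $[R/2,R]\times[0,2R]$, so the two meet, and there is a vacant path from some $(x_v,0)$ with $x_v\le R$ to the right side. If $D_R$ held, there would be an occupied path from some $(x_o,0)$ with $x_o\ge R$ to top $\cup$ left, contradicting $x_o<x_v$. So $D_R$ fails. The region used for $D_{-R}$ and the regions used for the failure of $D_R$ are at distance $R\ge\rho_0>2r$. By (F2), by (F1) for the two decreasing events, and by (F3),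
$$P(D_{-R}\setminus D_R)\ge c_2>0$$
with $c_2$ independent of $R$.

**Step 5: locating the switch.** This step turns Step 4 into a two-arm bound. Let $J=\lceil2R/\rho\rceil\le2R/\rho+1\le3R/\rho$ and $s_j=-R+2Rj/J$, $0\le j\le J$; consecutive $s_j$ differ by at most $\rho$. On $D_{-R}\setminus D_R$ the event $D_{s_0}$ holds and $D_{s_J}$ fails, so for some $j<J$, $D_{s_j}$ holds and $D_{s_{j+1}}$ fails. Then there are an occupied path in $Q$ from some $(x_o,0)$, $x_o\ge s_j$, to top $\cup$ left, and by Step 2 a vacant path in $Q$ from some $(x_v,0)$, $x_v\le s_{j+1}$, to the right side. By Step 3,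
$$s_j\le x_o<x_v\le s_{j+1}.$$
Let $p_j$ be the midpoint of $[s_j,s_{j+1}]\times\{0\}$. Both paths lie in $H$ and start at $N$-distance at most $\rho/2$ from $p_j$. They end at $N$-distance at least $R$ from $p_j$, because the first coordinate of $p_j$ lies in $[-R,R]$, while the left, right and top sides lie on $x=-2R$, $x=2R$ and $y=2R$. So the translate by $p_j$ of $A_H(\rho,R)\cap A_H^*(\rho,R)$ occurs. The union bound over $j<J$, translation invariance, the mixed inequality in (F1), and (4) give
$$c_2\le\frac{3R}\rho\,P\big(A_H(\rho,R)\cap A_H^*(\rho,R)\big)\le\frac{3R}\rho\,P(A_H(\rho,R))\,(R/2\rho)^{-\varepsilon}.$$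
Hence $P(A_H(\rho,R))\ge\frac{c_2}3\,2^{-\varepsilon}(\rho/R)^{1-\varepsilon}$, which is Lemma 1 with $c_1=c_22^{-\varepsilon}/3$. $\square$

## 7. From the half-plane to a wide sector

Put $s_1=1-\varepsilon$, fix $s\in(s_1,1)$, and let $t_0=2\rho_0$.

**Lemma 2.** There are $M\ge8$ and $c_4>0$ such that for $K=K_M$,
$$q(R):=P(A_K(t_0,R))\ge c_4R^{-s}\qquad\text{for all }R>t_0.$$

**Step 1: lifting.** This transfers Lemma 1 to $K$ over one factor $M$ of scale. Let $\rho\ge\rho_0$ and translate the event $A_H(\rho,M\rho)$ by $(0,\rho)$. The path it provides consists of points with $|x|\le M\rho$ and $y\ge\rho\ge|x|/M$, so it lies in $K$. It starts at a point with $N\le2\rho$ and ends at a point with $N\ge M\rho$, since raising a point of $H$ does not decrease $N$. By translation invariance and Lemma 1,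
$$P(A_K(2\rho,M\rho))\ge P(A_H(\rho,M\rho))\ge c_1M^{-s_1}. \tag{5}$$

**Step 2: gluing.** This combines many scales and fixes $M$. Let $\Lambda=M/4\ge2$ and $\rho_k=\rho_0\Lambda^k$, so that $2\rho_{k+1}=M\rho_k/2$. Suppose that $A_K(2\rho_k,M\rho_k)$ for $0\le k<n$ and $C(M\rho_k/2)$ for $0\le k<n-1$ all occur. For $k<n-1$ consider $\{M\rho_k/2\le N\le M\rho_k\}$. The $k$-th arm crosses it because $2\rho_k\le M\rho_k/2$; the $(k+1)$-st arm starts on its inner boundary and crosses it because $M\rho_k\le M\rho_{k+1}$. By (3) both meet the arch in $K$, so they are connected inside $K$. Altogether there is an occupied path in $K$ from $\{N=2\rho_0\}$ to $\{N=M\rho_{n-1}\}=\{N=4\rho_0\Lambda^n\}$, so $A_K(t_0,4\rho_0\Lambda^n)$ occurs. By (F1), (2) and (5), for $n\ge1$,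
$$q(4\rho_0\Lambda^n)\ge(c_1c_3M^{-s_1})^n=(c_1c_34^{-s_1})^n\Lambda^{-s_1n}\ge\Lambda^{-sn},$$
provided $M\ge8$ is chosen so large that $\Lambda^{s-s_1}\ge4^{s_1}/(c_1c_3)$. This choice is possible because $s>s_1$ and because $c_1$ and $c_3$ *do not depend on $M$*. The constant lost per scale is now absorbed by the factor $\Lambda^{s-s_1}$.

**Step 3: all radii.** Given $R>t_0$, let $n\ge1$ be minimal with $4\rho_0\Lambda^n\ge R$. Then $\Lambda^n\le\Lambda R/(2\rho_0)$: for $n=1$ because $R>2\rho_0$, and for $n\ge2$ because $4\rho_0\Lambda^{n-1}<R$. Since $q$ is nonincreasing by (1), $q(R)\ge\Lambda^{-sn}\ge(\Lambda R/2\rho_0)^{-s}$. $\square$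

From now on $M$ and $K$ are as in Lemma 2. Write $q(t,R)=P(A_K(t,R))$, so $q(R)=q(t_0,R)$.

**Quasi-multiplicativity.** There is $c_6>0$ such that for $t\ge2t_0$ and $R\ge8t$,
$$q(R)\ge c_6\,q(t)\,q(2t,R). \tag{6}$$
This says that an inner and an outer arm can be joined at bounded cost. It will be used to convert a product of arm probabilities back into $q(R)$. We claim
$$A_K(t_0,t)\cap C(t/2)\cap A_K(t/2,4t)\cap C(2t)\cap A_K(2t,R)\subset A_K(t_0,R).$$
Indeed the first arm (as $t_0\le t/2$) and the middle arm cross $\{t/2\le N\le t\}$, so both meet the arch of $C(t/2)$. The middle arm and the last arm (as $4t\le R$) cross $\{2t\le N\le4t\}$, so both meet the arch of $C(2t)$. Everything happens in $K$. The middle arm has probability at least some $c_5>0$: an occupied vertical crossing of $[-t/4,t/4]\times[t/4,4t]$ suffices, since there $|x|/M\le t/32<y$ and $N=y$, and its aspect ratio does not depend on $t$. All five events are increasing, so (F1) gives (6) with $c_6=c_3^2c_5$.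

## 8. Two sectors at angle $D$ decouple at scale $1/D$

Let $E_\varphi(R)=A_K^\varphi(t_0,R)$, so $P(E_\varphi(R))=q(R)$.

**Lemma 3.** There is $c_7<\infty$ with
$$P(E_\varphi(R)\cap E_{\varphi'}(R))\le c_7|\varphi-\varphi'|^{-s}q(R)^2$$
for all $R>t_0$ and $\varphi\ne\varphi'$ in $[0,1]$.

**Step 1: choice of scale.** We fix the scale beyond which the two sectors no longer interact. Let $D=|\varphi-\varphi'|\in(0,1]$ and
$$t=C_M/D,\qquad C_M=\max(\pi Mr,\,2t_0),$$
so $t\ge2t_0$ and $t\ge\pi Mr$.

**Step 2: small radii.** If $R\le8t$ there is nothing to decouple. Since $q$ is nonincreasing, Lemma 2 gives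
$$P(E_\varphi(R)\cap E_{\varphi'}(R))\le q(R)\le\frac{q(R)^2}{q(8t)}\le c_4^{-1}(8t)^sq(R)^2 .$$

**Step 3: distances for $R>8t$.** We verify the hypothesis of (F2) for
$$U_1=\iota_\varphi(K\cap\{2t\le N\le R\}),\quad U_2=\iota_{\varphi'}(K\cap\{2t\le N\le R\}),\quad U_3=\iota_\varphi(K\cap\{t_0\le N\le t\}).$$

*$\mathrm{dist}(U_1,U_2)>2r$.* A point of $K$ with $N\ge2t$ has $y\ge2t/M=:m$: either $N=y\ge2t$, or $N=|x|$ and $y\ge|x|/M\ge2t/M$. The distance between a point of $U_1$ and a point of $U_2$ is at least that of their orthogonal projections $yu_\varphi$ and $y'u_{\varphi'}$ to $\mathrm{span}(e_2,e_3)$, where $y,y'\ge m$. The nearest-point projection onto the disc of radius $m$ is 1-Lipschitz and maps these to $mu_\varphi$ and $mu_{\varphi'}$. So, using $\sin x\ge2x/\pi$ on $[0,\pi/2]$, the distance is at least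
$$2m\sin(D/2)\ge\frac{2mD}\pi=\frac{4tD}{\pi M}=\frac{4C_M}{\pi M}\ge4r .$$
As a numerical check, take $M=8$, $D=1/10$ and $t=80\pi r$: then $m=20\pi r$ and $2m\sin(0.05)\approx6.28\,r$.

*$\mathrm{dist}(U_3,U_1\cup U_2)>2r$.* Euclidean norms are at most $\sqrt2\,t$ on $U_3$ and at least $2t$ on $U_1\cup U_2$, and $(2-\sqrt2)t\ge(2-\sqrt2)\,8\pi r>2r$.

**Step 4: the estimate for $R>8t$.** Now we count what is independent. On $E_\varphi(R)\cap E_{\varphi'}(R)$ the events $A_K^\varphi(t_0,t)$, $A_K^\varphi(2t,R)$ and $A_K^{\varphi'}(2t,R)$ occur by (1). They are determined by $O$ in $U_3,U_1,U_2$, so they are independent. One inner arm and two outer arms remain; we have simply dropped the inner arm of $\varphi'$, as the shared generations were counted only once in Section 1. By (6) and Lemma 2,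
$$P(E_\varphi(R)\cap E_{\varphi'}(R))\le q(t)\,q(2t,R)^2\le q(t)\Big(\frac{q(R)}{c_6q(t)}\Big)^2=\frac{q(R)^2}{c_6^2\,q(t)}\le c_6^{-2}c_4^{-1}t^sq(R)^2 .$$
In both cases $t^s=C_M^sD^{-s}$, and the lemma follows with $c_7=c_4^{-1}C_M^s\max(8^s,c_6^{-2})$. $\square$

## 9. Closed sets of angles

In Section 1 the compactness of $\Phi_n$ was obvious. Here the set of good angles must be shown to be closed, and the events involved must be shown to be measurable.

Let $T\subset\mathbb R^2$ be compact, $S_1,S_2\subset T$ closed, $I$ a compact interval, and $W\subset\mathbb R^d$ a closed ball containing the $r$-neighborhood of $\iota_\varphi(T)$ for all $\varphi\in I$. Write $\bar B(x,r)$ for closed balls. Let $\mathcal F$ be the set of $(\varphi,x_1,\dots,x_n)\in I\times W^n$ such that some connected subset of $T\cap\iota_\varphi^{-1}\big(\bigcup_i\bar B(x_i,r)\big)$ meets $S_1$ and $S_2$.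

**Lemma 4.** $\mathcal F$ is closed. Consequently, for each locally finite $\omega$, the set of $\varphi\in I$ for which $X_\varphi\cap T$ has a connected subset meeting $S_1$ and $S_2$ is closed. Its indicator is jointly measurable in $(\varphi,\omega)$, and the event that this set is nonempty is measurable.

Recall that compact sets are within Hausdorff distance $\eta$ if each lies in the closed $\eta$-neighborhood of the other; for instance, $[0,1]\times\{1/j\}$ and $[0,1]\times\{0\}$ are at distance $1/j$. The nonempty compact subsets of a compact set form a compact metric space, in which limits of continua (compact connected nonempty sets) are continua.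

**Step 1: closedness.** Let $(\varphi^j,x^j)\in\mathcal F$ converge to $(\varphi,x)$. The closures of the corresponding connected sets are continua in $T$ meeting $S_1$ and $S_2$, and they stay in the closed occupied set. A subsequence converges in the Hausdorff metric to a continuum $\Gamma\subset T$, which meets $S_1$ and $S_2$ because these are compact. Every $p\in\Gamma$ is a limit of points $p^j$ of these continua, and $\iota_{\varphi^j}(p^j)\in\bar B(x^j_i,r)$ for some $i$, which is the same $i$ for infinitely many $j$. In the limit $\iota_\varphi(p)\in\bar B(x_i,r)$. So $\Gamma\subset\iota_\varphi^{-1}\big(\bigcup_i\bar B(x_i,r)\big)$ and $(\varphi,x)\in\mathcal F$.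

**Step 2: consequences.** Only the points of $\omega\cap W$ matter for $X_\varphi\cap T$, $\varphi\in I$. For given $\omega$ the set of good angles is the section of $\mathcal F$ at these points, hence closed. On $\{\omega(W)=n\}$ the indicator is that of the closed set $\mathcal F$, which is symmetric in $x_1,\dots,x_n$, so it is jointly measurable. Being nonempty corresponds to the projection of $\mathcal F$ along the compact interval $I$, which is closed in $W^n$. $\square$

Applied with a fixed $\varphi$ (a one-point $I$), this also gives the measurability of all occupied crossing, arm and component events used so far.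

## 10. The second moment over angles

**Step 1: positive probability at each scale.** We repeat the computation of Section 1. Let
$$\Phi_R=\{\varphi\in[0,1]:E_\varphi(R)\text{ occurs}\},\qquad Z_R=|\Phi_R|/q(R).$$
By Fubini (Lemma 4 gives joint measurability), $\mathbb EZ_R=1$, and by Lemma 3
$$\mathbb EZ_R^2\le c_7\int_0^1\!\!\int_0^1|\varphi-\varphi'|^{-s}\,d\varphi\,d\varphi'=:c_8<\infty,$$
because $s<1$. By Cauchy–Schwarz, $P(\Phi_R\neq\emptyset)\ge P(Z_R>0)\ge1/c_8$ for all $R>t_0$.

**Step 2: all scales at once.** By Lemma 4 with $T=K\cap\{t_0\le N\le R\}$, each $\Phi_R$ is compact. By (1), $\Phi_R$ is nonincreasing in $R$. So $\Phi_\infty:=\bigcap_R\Phi_R$ is nonempty as soon as all $\Phi_R$ are, and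
$$P(\Phi_\infty\neq\emptyset)=\lim_{R\to\infty}P(\Phi_R\ne\emptyset)\ge1/c_8>0. \tag{7}$$

**Step 3: from arms at all scales to an unbounded component.** We now pass to an event about half-planes, which the next section can treat by invariance. Let $\mathcal E$ be the event that for some $\varphi\in[0,2\pi]$ the set $O\cap\iota_\varphi(H)$ has an unbounded component. For integers $1\le k<n$ let $F_{k,n}$ be the set of $\varphi\in[0,2\pi]$ such that some connected subset of $X_\varphi\cap H\cap\{N\le n\}$ meets $\{N\le k\}$ and $\{N=n\}$. By Lemma 4, $F_{k,n}$ is closed and $\{F_{k,n}\ne\emptyset\}$ is measurable. Also $F_{k,n+1}\subset F_{k,n}$: a path from $\{N\le k\}$ to $\{N=n+1\}$ can be stopped at its first visit to $\{N=n\}$.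

*Claim:* $X_\varphi\cap H$ has an unbounded component if and only if $\varphi\in\bigcup_k\bigcap_{n>k}F_{k,n}$. Let $\varphi\in\bigcap_{n>k}F_{k,n}$. For each $n>k$ some component of $X_\varphi\cap H$ meets both $\{N\le k\}$ and $\{N=n\}$. Only finitely many components meet $\{N\le k\}$, so one of them works for infinitely many $n$, and it is unbounded. Conversely, an unbounded component meets $\{N\le k\}$ for some $k$. Being path connected, it contains for each $n>k$ a path from $\{N\le k\}$ to $\{N\ge n\}$, which we stop at its first visit to $\{N=n\}$.

For fixed $k$ the sets $F_{k,n}$ are compact and decreasing in $n$, so $\bigcap_{n>k}F_{k,n}\neq\emptyset$ exactly when all $F_{k,n}$ are nonempty. Hence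
$$\mathcal E=\bigcup_k\bigcap_{n>k}\{F_{k,n}\neq\emptyset\},$$
and $\mathcal E$ is measurable. If $\varphi\in\Phi_\infty$, $k\ge t_0$ is an integer and $n>k$, then $E_\varphi(n)$ provides an occupied path in $K\cap\{N\le n\}\subset H\cap\{N\le n\}$ from $\{N=t_0\}$ to $\{N=n\}$, so $\varphi\in F_{k,n}$. Therefore $\{\Phi_\infty\ne\emptyset\}\subset\mathcal E$, and (7) gives $P(\mathcal E)\ge1/c_8>0$.

## 11. Sliding along $L$: a zero–one law

It remains to raise the probability to one. The sector $K$ has a marked apex, but the half-plane has none: translation by $\tau e_1$ maps each $\iota_\varphi(H)$ onto itself. This is why $\mathcal E$ was formulated with $H$ and not with $K$.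

**Step 1: invariance.** Shifting $\omega$ by $\tau e_1$ shifts $O\cap\iota_\varphi(H)$ by $\tau e_1$ for every $\varphi$. So $\mathcal E$ is invariant under $\omega\mapsto\omega+\tau e_1$ for all $\tau\in\mathbb R$.

**Step 2: mixing.** We show that $\mathcal E$ is independent of itself. Given $\delta>0$, choose an event $F$ that depends on $\omega$ in a bounded set only and satisfies $P(F\,\triangle\,\mathcal E)\le\delta$. Let $F_\tau$ be its translate by $\tau e_1$. By invariance of $\mathcal E$ and of the Poisson law, $P(F_\tau\,\triangle\,\mathcal E)\le\delta$. For large $\tau$ the events $F$ and $F_\tau$ depend on $\omega$ in disjoint sets, so $P(F\cap F_\tau)=P(F)P(F_\tau)=P(F)^2$. Since $|P(\mathcal E)-P(F\cap F_\tau)|\le2\delta$ and $|P(F)^2-P(\mathcal E)^2|\le2\delta$,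
$$|P(\mathcal E)-P(\mathcal E)^2|\le4\delta .$$
Let $\delta\to0$: $P(\mathcal E)\in\{0,1\}$. As $P(\mathcal E)>0$, we get $P(\mathcal E)=1$, which is the first assertion of Theorem A.

**Step 3: planes.** An unbounded component of $O\cap\iota_\varphi(H)$ is contained in an unbounded component of $O\cap A_\varphi$. So almost surely percolation occurs in some plane $A_\varphi\supset L$, which proves Theorem A. For $d=3$: with probability one there is a two-dimensional linear subspace $A\subset\mathbb R^3$ such that $\omega_3(r_c^3)\cap A$ contains an unbounded connected component. $\blacksquare$
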